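\title{Nilpotence of the classes $b_{ts}$ in the cohomology of the mod $p$ Steenrod algebra}

\begin{abstract}
Let $p$ be an odd prime and $A$ the dual of the mod $p$ Steenrod algebra. We prove that for $s\ge t$ the class $b_{ts}$ built from $\xi_t^{p^s}$ is nilpotent in the cohomology of every quotient Hopf algebra of $A$ in which $\xi_1,\dots,\xi_{t-1}$ vanish, and already in the cohomology of $\mathbb F_p[\xi_t,\dots,\xi_{pt}]$. In particular $b_{11}$ is nilpotent in $\mathrm{Ext}_A(\mathbb F_p,\mathbb F_p)$. The bound $pt$ and the condition $s\ge t$ are sharp. A multiplicative norm turns the coproduct of $\xi_{2t}$ into a relation among the classes $b_{t,it}$, and a product of $p$ such classes is shown to be nilpotent by passing to a group of unitriangular matrices.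
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix an odd prime $p$ and put $k=\mathbb F_p$. The dual of the mod $p$ Steenrod algebra is the Hopf algebra $A=E[\tau_0,\tau_1,\dots]\otimes k[\xi_1,\xi_2,\dots]$, where $E[\;]$ denotes an exterior algebra, $|\xi_n|=2(p^n-1)$, and
\[
\Delta\xi_n=\sum_{l=0}^n\xi_{n-l}^{p^l}\otimes\xi_l,\qquad
\Delta\tau_n=\tau_n\otimes1+\sum_{l=0}^n\xi_{n-l}^{p^l}\otimes\tau_l,\qquad \xi_0=1 .
\]
For a Hopf algebra $B$ over $k$ with augmentation ideal $\bar B$, the ring $\mathrm{Ext}_B=\mathrm{Ext}_B(k,k)$, formed in the category of $B$-comodules, is the cohomology of the cobar complex. Its cochains of degree $u$ are sums of symbols $[x_1|\cdots|x_u]\in\bar B^{\otimes u}$, the product is concatenation, and the differential is the derivation with $d[x]=-\bar\Delta x$, where $\bar\Delta x=\Delta x-x\otimes1-1\otimes x$. A map of Hopf algebras induces a map of cobar complexes and hence a ring map on $\mathrm{Ext}$. If $B$ is graded, then $\mathrm{Ext}_B^{u,v}$ has a cohomological degree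 $u$ and an internal degree $v$.

A primitive element $x\in B$ (that is, $\bar\Delta x=0$) of even degree gives two classes,
\[
h(x)=[x]\in\mathrm{Ext}^1_B,\qquad b(x)=\Big[\sum_{0<i<p}\tfrac1p\tbinom pi\,x^i\,\big|\,x^{p-i}\Big]\in\mathrm{Ext}^2_B .
\]
The second cochain is a cocycle because it is the reduction of $-\frac1p d[x^p]$ from the torsion-free cobar complex of $\mathbb Z[x]$. If $B$ is a quotient Hopf algebra of $A$ in which $\xi_t$ is primitive, then so is $\xi_t^{p^s}$ for $s\ge0$, and we put
\[
h_{ts}=h(\xi_t^{p^s})\in\mathrm{Ext}_B^{1,\,2p^s(p^t-1)},\qquad b_{ts}=b(\xi_t^{p^s})\in\mathrm{Ext}_B^{2,\,2p^{s+1}(p^t-1)} .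
\]
The classes $h(x)$ have square zero, since $d[x^2]=-2[x|x]$ and $p$ is odd. The classes $b(x)$ behave differently: over the Hopf algebra $k[\xi_t]$ the $b_{ts}$ are polynomial generators of $\mathrm{Ext}$ (fact (F1) below). Passing from $k[\xi_t]$ to a larger $B$ imposes the relations carried by the coproducts of the higher $\xi_n$, and one asks which $b_{ts}$ become nilpotent. The following conjecture is posed in \cite{SH}.

\medskip\noindent\textbf{Conjecture.} \emph{(a) The class $b_{11}\in\mathrm{Ext}_A^{2,\,2p^2(p-1)}$ is nilpotent. (b) Let $t\ge1$ and $j=(p+1)/2$. Let $B=k[\xi_t,\xi_{2t},\dots,\xi_{jt},\xi_{jt+1},\xi_{jt+2},\dots]$ be the quotient of $A$ by all $\tau_i$ and all $\xi_i$ with $i<jt$ and $t\nmid i$. Then $b_{tt}$ is nilpotent in $\mathrm{Ext}_B$.}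

\medskip
The class in (b) is printed as $b_{1t}$ in \cite{SH}; we read it as $b_{tt}$, the class built from $\xi_t^{p^t}$. The algebra $B$ in (b) is a quotient Hopf algebra: if $i<jt$ and $t\nmid i$, then in each term $\xi_{i-l}^{p^l}\otimes\xi_l$ of $\Delta\xi_i$ one of $l$, $i-l$ is not divisible by $t$.

Both parts are true. For $t\ge1$ the ideal $(\xi_1,\dots,\xi_{t-1})$ is a Hopf ideal of $A$, because each term of $\Delta\xi_i$ with $0<i<t$ contains some $\xi_l$ with $0<l\le i$. For $m\ge t$ let
\[
D_{t,m}=k[\xi_t,\xi_{t+1},\dots,\xi_m]\subset A/(\xi_1,\dots,\xi_{t-1}).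
\]
This is a sub-Hopf algebra. Its coproduct is the formula for $\Delta\xi_n$ with $\xi_l=0$ for $0<l<t$, and $\xi_t$ is primitive.

\begin{theorem}\label{thm:main}
Let $t\ge1$. For all $s\ge t$ the class $b_{ts}$ is nilpotent in $\mathrm{Ext}_{D_{t,pt}}$. Hence $b_{ts}$, for $s\ge t$, is nilpotent in $\mathrm{Ext}_B$ for every quotient Hopf algebra $B$ of $A$ with $\xi_1=\dots=\xi_{t-1}=0$ in $B$.
\end{theorem}

The second sentence follows from the first by naturality along $D_{t,pt}\subset A/(\xi_1,\dots,\xi_{t-1})\to B$. Part (a) of the conjecture is the case $s=t=1$, $B=A$. Part (b) is the case $s=t$: in the algebra $B$ of (b) we have $\xi_i=0$ for $0<i<t$, because $i<jt$ and $t\nmid i$. The value of $j$ plays no further role.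

\begin{theorem}\label{thm:sharp}
Let $t\ge1$.
\begin{enumerate}
\item If $t\le m<pt$, then no $b_{ts}$ $(s\ge0)$ is nilpotent in $\mathrm{Ext}_{D_{t,m}}$. If $m\ge pt$, then $b_{ts}$ is nilpotent in $\mathrm{Ext}_{D_{t,m}}$ if and only if $s\ge t$.
\item Let $B$ be a quotient Hopf algebra of $A$ with $\xi_1=\dots=\xi_{t-1}=0$. Then $b_{ts}$ is nilpotent in $\mathrm{Ext}_B$ if and only if $s\ge t$ or $\xi_t^{p^s}=0$ in $B$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:tests} restricts $b_{ts}$ to small subgroups of $\operatorname{Spec}D_{t,m}$; this proves the non-nilpotence statements and shows where $2t$ and $pt$ come from. Section~\ref{sec:example} runs the proof of Theorem~\ref{thm:main} for $p=3$, $t=1$, and Sections~\ref{sec:norm}--\ref{sec:proof} give it in general. Throughout, $q=p^t$ and $\beta_i=b_{t,it}=b(\xi_t^{q^i})$.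

\section{Cohomology of group schemes}\label{sec:conv}

The algebras $D_{t,m}$ live in even degrees, so they are commutative in the ungraded sense, and the language of group schemes applies.

\subsection*{Conventions}
Let $S$ be a commutative Hopf algebra over a field $K$ of characteristic $p$, and $G=\operatorname{Spec}S$. For a commutative $K$-algebra $\Lambda$, the set $G(\Lambda)$ of algebra maps $S\to\Lambda$ is a group under convolution. A $G$-module is an $S$-comodule $M$, and $M^G$ consists of the $m$ with coaction $m\mapsto1\otimes m$. The groups $H^a(G,M)=H^a(S,M)$ are the derived functors of $M\mapsto M^G$; they are computed by the cobar complex $\bar S^{\otimes a}\otimes M$, and $H^*(G)=H^*(S)=\mathrm{Ext}_S(K,K)$. A Hopf map $S\to S_1$ is a homomorphism $G_1\to G$, and we call the induced map on cohomology restriction. The classes $h(x)$ and $b(x)$ are natural, and $b(cx)=c^pb(x)$ for $c\in K$.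

We use $\mathbb G_a=\operatorname{Spec}K[T]$ and $\mathbb G_{a(r)}=\operatorname{Spec}K[T]/(T^{p^r})$ with $T$ primitive, and finite groups $Q$, for which $S=\operatorname{Map}(Q,K)$, modules are $KQ$-modules and $H^*(Q)$ is group cohomology. A group scheme is \emph{infinitesimal of height $\le r$} if $S$ is finite dimensional and $f^{p^r}=0$ for all $f\in\bar S$. For finitely generated $S$ the \emph{Frobenius kernel} $G_{(r)}=\operatorname{Spec}S/(f^{p^r}:f\in\bar S)$ is of this kind. When $S=\bigoplus_{w\ge0}S_w$ is a graded Hopf algebra we call $w$ the \emph{weight}; it carries no signs, and $H^a(S)_w$ is the weight $w$ part of $H^a(S)$.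

\subsection*{Classes in arbitrary resolutions}
A \emph{resolution} is a complex $M^0\to M^1\to\cdots$ of $G$-modules with an augmentation $K\to M^0$ making it exact. Recall the comparison principle: a chain map from a bounded below exact complex to a bounded below complex of injectives is null-homotopic, and any resolution $M$ maps to an injective resolution $I$ by a chain map over $\mathrm{id}_K$ that is unique up to homotopy. So an invariant cocycle $u\in(M^n)^G$ has a well-defined class $[u]\in H^n(I^G)=H^n(G)$, whether or not $M$ is injective. We use four rules.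
\begin{itemize}
\item[(R1)] If $\varphi:M\to M'$ is a chain map of resolutions over $\mathrm{id}_K$, then $[\varphi u]=[u]$.
\item[(R2)] The restriction of $[u]$ along $G_1\to G$ is the class of $u$ in $M$ viewed as a resolution by $G_1$-modules.
\item[(R3)] If $u\in M$ and $u'\in M'$, then $[u][u']$ is the class of $u\otimes u'$ in the resolution $M\otimes M'$. (The Alexander--Whitney map identifies this product with concatenation in the cobar complex.)
\item[(R4)] If $M^0,\dots,M^{n-1}$ are injective and $u\in M^n$, then $[u]=0$ if and only if $u=dy$ with $y\in(M^{n-1})^G$. Indeed, one may take $I^i=M^i$ for $i<n$ and $I^n\supset M^n$.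
\end{itemize}
Since $S$ is commutative, the twist $M\otimes M'\to M'\otimes M$ with its Koszul sign is a map of resolutions. So $H^*(S)$ is graded commutative and the classes $b(x)$ are central. For a finite group $Q$, the K\"unneth theorem gives $H^*(G\times Q)=H^*(G)\otimes H^*(Q)$ as rings, with $(\zeta\otimes a)(\zeta'\otimes a')=(-1)^{|a||\zeta'|}\zeta\zeta'\otimes aa'$. The degree in the second factor is the \emph{$Q$-degree}, and restriction to $G$ is projection to $Q$-degree $0$.

\subsection*{Standard facts}
\begin{itemize}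
\item[(F0)] $H^*(\mathbb Z/p)=E[e]\otimes k[\omega]$, where $e\in H^1$ is the class of the identity homomorphism $\mathbb Z/p\to k$ and $\omega\in H^2$ is its Bockstein.
\item[(F1)] For $x$ primitive, $H^*(k[x])=E[h(x^{p^s}):s\ge0]\otimes k[b(x^{p^s}):s\ge0]$, and $H^*(k[x]/(x^{p^r}))$ is given by the same formula with $0\le s<r$ \cite[I.4]{Jantzen}.
\item[(F2)] (Lyndon--Hochschild--Serre.) Let $S'\subset S$ be commutative Hopf algebras and $S''=S/S\bar S'$. There is a multiplicative spectral sequence $E_2^{a,b}=H^a(S',H^b(S''))\Rightarrow H^{a+b}(S)$. The filtration satisfies $F^iF^j\subset F^{i+j}$ and $F^{d+1}H^d=0$, and $F^1$ is the kernel of restriction $H^*(S)\to H^*(S'')$. In the graded case $H^b(S'')$ is a graded $S'$-comodule and everything respects weights \cite[I.6]{Jantzen}, \cite[A1.3.14]{Ravenel}.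
\item[(F3)] Let $G$ be infinitesimal of height $\le r$ over a field $k$ of characteristic $p$, and $z\in H^n(G)$. If for every field extension $K/k$ and every homomorphism $\nu:\mathbb G_{a(r),K}\to G_K$ the class $\nu^*(z_K)$ is nilpotent, then $z$ is nilpotent. This is \cite[Theorem 4.3]{SFB} with trivial coefficients.
\end{itemize}

\begin{lemma}\label{lem:cyclic}
Restriction along the inclusion $\mathbb Z/p\to\mathbb G_a=\operatorname{Spec}k[x]$ of the $k$-points sends $h(x^{p^s})$ to $e$ and $b(x^{p^s})$ to $-\omega$ for every $s\ge0$.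
\end{lemma}

\begin{proof}
The element $x^{p^s}$ restricts to the function $c\mapsto c^{p^s}=c$, so we may take $s=0$, and $h(x)\mapsto e$. For $c\in\mathbb Z/p$ with integer lift $\hat c$, the residue $\tilde e(c)=\hat c^{\,p}\in\mathbb Z/p^2$ depends only on $c$ and reduces to $c$ modulo $p$. Its coboundary is $(c_1,c_2)\mapsto\hat c_1^{\,p}+\hat c_2^{\,p}-(\hat c_1+\hat c_2)^p$, which is $-p$ times the cocycle of $b(x)$. Dividing by $p$ gives a cocycle for the Bockstein $\omega$.
\end{proof}

\section{Restriction to small subgroups}\label{sec:tests}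

Let $G_{t,m}=\operatorname{Spec}D_{t,m}$. For a commutative $k$-algebra $\Lambda$ let $\Lambda\{F\}$ be the twisted polynomial ring with $Fa=a^pF$. To $g\in G_{t,m}(\Lambda)$ assign $\hat g=1+\sum_{i=t}^ma_iF^i\in\Lambda\{F\}/(F^{m+1})$, where $a_i=g(\xi_i)$. The coefficient of $F^n$ in $\hat g\,\hat g'$ is $\sum_l(a'_{n-l})^{p^l}a_l$, which is the value of the convolution $g'*g$ on $\xi_n$. So $G_{t,m}(\Lambda)$ is the group of units $1+\sum_{i\ge t}a_iF^i$ with the order of multiplication reversed.

A class whose restriction to some subgroup is not nilpotent is not nilpotent. By (F0) and (F1) the simplest subgroups to try are $\mathbb Z/p$ and $\mathbb G_{a(r)}$.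

\subsection*{Cyclic subgroups}
Let $K$ be a field and $\hat g=1+Y$ with $Y=a_tF^t+\cdots$. Then $\hat g^{\,p}=1+Y^p$, and
\begin{equation}\label{eq:pth}
Y^p=a_t\,a_t^{q}\,a_t^{q^2}\cdots a_t^{q^{p-1}}F^{pt}+(\text{higher terms}).
\end{equation}
If $m<pt$, every element satisfies $g^p=1$. If $m\ge pt$, an element of order $p$ has $a_t=0$, so $\xi_t$ and all $b_{ts}$ restrict to zero on every subgroup $\mathbb Z/p$.

\subsection*{Infinitesimal one-parameter subgroups}
Let $m\ge2t$. In $D_{t,m}$ a term $\xi_{2t-l}^{p^l}\otimes\xi_l$ with $0<l<2t$ is nonzero only if $l\ge t$ and $2t-l\ge t$, so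
\begin{equation}\label{eq:xi2t}
\bar\Delta\xi_{2t}=\xi_t^{q}\otimes\xi_t .
\end{equation}
Let $\nu:\mathbb G_{a(r),K}\to G_{t,m,K}$ and $\phi=\nu^*\xi_t\in K[T]/(T^{p^r})$. The target is cocommutative, so \eqref{eq:xi2t} gives $\phi^q\otimes\phi=\phi\otimes\phi^q$. If $\phi\ne0$, this forces $\phi^q=c\phi$ with $c\in K$; since $\phi$ is nilpotent, $\phi^{q-1}-c$ is a unit unless $c=0$, so $c=0$. In all cases $\phi^q=0$, and $\nu^*b_{ts}=b(\phi^{p^s})=0$ for $s\ge t$.

The two tests suggest that $b_{ts}$ is nilpotent on $G_{t,m}$ exactly when $m\ge pt$ and $s\ge t$. One direction is immediate.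

\begin{proposition}\label{prop:nonnil}
The class $b_{ts}$ is not nilpotent in the following cases: \emph{(i)} in $\mathrm{Ext}_{D_{t,m}}$ with $t\le m<pt$ and $s\ge0$; \emph{(ii)} in $\mathrm{Ext}_{D_{t,m}}$ with $m\ge pt$ and $s<t$; \emph{(iii)} in $\mathrm{Ext}_B$ with $B$ as in Theorem~\ref{thm:sharp}(2), $s<t$, and $\xi_t^{p^s}\ne0$ in $B$.
\end{proposition}

\begin{proof}
(i) The element $\hat g=1+F^t$ of $G_{t,m}(k)$ satisfies $\hat g^{\,p}=1+F^{pt}=1$, and $\hat g^{\,c}=1+cF^t+\cdots$. So $c\mapsto g^c$ is a homomorphism $\mathbb Z/p\to G_{t,m}$ under which $\xi_t$ restricts to the function $c\mapsto c$. By Lemma~\ref{lem:cyclic}, $b_{ts}$ restricts to $-\omega$, which is not nilpotent by (F0).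

(ii) Let $\mathfrak a\subset A$ be the ideal generated by all $\tau_j$, all $\xi_i$ with $i\ne t$, and $\xi_t^{q}$. It is a Hopf ideal. Each term of $\Delta\tau_j$ contains some $\tau_l$. For $i\neq t$, a term $\xi_{i-l}^{p^l}\otimes\xi_l$ of $\Delta\xi_i$ lies in $\mathfrak a\otimes A+A\otimes\mathfrak a$ unless $l,\,i-l\in\{0,t\}$; this leaves only $\xi_t^q\otimes\xi_t$ in $\Delta\xi_{2t}$, which lies in $\mathfrak a\otimes A$. The terms of $\Delta\xi_t^q$ are $\xi_t^q\otimes1$, $1\otimes\xi_t^q$, and terms containing $\xi_l$ with $0<l<t$. (A homogeneous bi-ideal of a connected graded Hopf algebra is stable under the antipode.) The composite $D_{t,m}\subset A/(\xi_1,\dots,\xi_{t-1})\to A/\mathfrak a=k[\xi_t]/(\xi_t^{p^t})$ sends $b_{ts}$ to a polynomial generator when $s<t$, by (F1).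

(iii) By the classification of Adams and Margolis \cite{AM}, $B=A/\mathfrak b$ with $\mathfrak b$ generated by powers $\xi_i^{p^{r_i}}$, $0\le r_i\le\infty$, and some of the $\tau_j$. Since $\xi_t^{p^s}\ne0$ in $B$, we have $r_t>s$. The sum $\mathfrak a+\mathfrak b$ is a Hopf ideal, and $A/(\mathfrak a+\mathfrak b)=k[\xi_t]/(\xi_t^{p^r})$ with $r=\min(r_t,t)>s$. This is a quotient of $B$, and $b_{ts}$ restricts to a polynomial generator by (F1).
\end{proof}

\begin{remark}\label{rem:kernels}
The converse is not a formal consequence of the tests, because (F3) applies only to infinitesimal group schemes, and $G_{t,m}$ is not one. Nor can one pass to the limit over Frobenius kernels: for $2t\le m<pt$ the second test and (F3) show that $b_{tt}$ is nilpotent on every Frobenius kernel of $G_{t,m}$, and yet it is not nilpotent on $G_{t,m}$ by Proposition~\ref{prop:nonnil}(i). The proof of Theorem~\ref{thm:main} turns each test into a statement in $H^*(G_{t,pt})$ itself. The symmetry $\phi^q\otimes\phi=\phi\otimes\phi^q$ becomes the relation $\beta_{i+1}^{q+1}=\beta_{i+2}\beta_i^q$,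 and the coefficient in \eqref{eq:pth} becomes the nilpotence of $\beta_0\beta_1\cdots\beta_{p-1}$.
\end{remark}

\section{The case $p=3$, $t=1$}\label{sec:example}

Here $D_{1,3}=\mathbb F_3[\xi_1,\xi_2,\xi_3]$, $\beta_i=b_{1i}$, and
\[
\bar\Delta\xi_2=\xi_1^3\otimes\xi_1,\qquad\bar\Delta\xi_3=\xi_2^3\otimes\xi_1+\xi_1^9\otimes\xi_2 .
\]

\emph{The role of $\xi_2$.} The first formula says $h_{11}h_{10}=0$. This is a relation among nilpotent classes. The norm of Section~\ref{sec:norm} is a multiplicative operation whose value on $h(x)$ has the two components $h(x^p)$ and $b(x)$. Applied to $h_{11}h_{10}=0$, its mixed component gives $b_{11}h_{11}=h_{12}b_{10}$. Applied once more, it cubes the $b$'s and turns the $h$'s into $b$'s: $\beta_1^3\beta_1=\beta_2\beta_0^3$. Hence $\beta_1^5=\beta_0^2\cdot\beta_0\beta_1\beta_2$, and it suffices to show that $\beta_0\beta_1\beta_2$ is nilpotent. The relation alone cannot do this: it holds over $D_{1,2}$, where all $\beta_i$ restrict to $-\omega$ on a subgroup $\mathbb Z/3$.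

\emph{The role of $\xi_3$.} Let $R=k[x_{ij}:0\le i<j\le3]$ be the coordinate ring of the group $\Gamma$ of unitriangular $4\times4$ matrices. The assignment
\[
(x_{ij})\longmapsto
\begin{pmatrix}1&\xi_1^9&\xi_2^3&\xi_3\\ &1&\xi_1^3&\xi_2\\ &&1&\xi_1\\ &&&1\end{pmatrix}
\]
is a Hopf map $R\to D_{1,3}$; for instance $\bar\Delta x_{03}=x_{01}\otimes x_{13}+x_{02}\otimes x_{23}$ goes to $\bar\Delta\xi_3$. It sends $z=b(x_{01})b(x_{12})b(x_{23})$ to $\beta_2\beta_1\beta_0$. In $R$ the three powers of $\xi_1$ have become independent variables, and this helps twice.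

First, $z$ is visible on the first Frobenius kernel $\Gamma_{(1)}$, where (F3) applies. A homomorphism $\mathbb G_{a(1)}\to\Gamma_{(1)}$ has the form $1+XT+\frac12X^2T^2$ with $X$ strictly upper triangular and $X^3=0$. The only entry of $X^3$ that can be nonzero is the corner entry $X_{01}X_{12}X_{23}$, and $z$ restricts to $(X_{01}X_{12}X_{23})^3b(T)^3=0$. So some power $z^N$ vanishes on $\Gamma_{(1)}$.

Second, $R$ has a grading in which $x_{ij}$ has weight $j-i$, and $z$, of degree $6$ and weight $9$, lies on the line $\text{weight}=\frac32\,\text{degree}$. Among the generators $h(x_{ij}^{3^s})$, $b(x_{ij}^{3^s})$ from which $H^*(\Gamma)$ is built by (F1) and (F2), only $h(x_{01}),h(x_{12}),h(x_{23})$ lie below this line, each by $\frac12$, and each occurs at most once in a monomial. So classes of degree $a$ on $\Gamma$ or $\Gamma_{(1)}$ have weight at least $\frac32a-\frac32$. On $\Gamma/\Gamma_{(1)}$, with coordinate ring $k[x_{ij}^3]$, all weights are tripled. In the spectral sequence of $\Gamma_{(1)}\subset\Gamma$ a class in $E_2^{a,b}$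 therefore has weight at least
\[
3\big(\tfrac32a-\tfrac32\big)+\tfrac32b-\tfrac32=\tfrac32(a+b)+3a-6 .
\]
On the line, the columns $a\ge3$ vanish. Since $z^N\in F^1$, we have $z^{3N}\in F^3$, and so $z^{3N}=0$.

\section{The norm}\label{sec:norm}

Let $G=\operatorname{Spec}S$ over $k$, and let $Q=\mathbb Z/p$ with generator $\sigma$. The $p$-th power map on $H^*(G)$ is multiplicative but kills $h(x)$. On cochains, however, the power $u^{\otimes p}$ has a cyclic symmetry, and remembering it produces a finer class, defined over $G\times Q$.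

Let $M$ be a resolution of $k$ by $G$-modules. Let $G$ act diagonally on $M^{\otimes p}$ and let $Q$ permute the factors cyclically, with Koszul signs for the cohomological degree. By the K\"unneth theorem $M^{\otimes p}$ is a resolution of $k$ by $G\times Q$-modules. If $u\in(M^n)^G$ is a cocycle, then $u^{\otimes p}$ is a $G$-invariant cocycle, and $\sigma$ acts on it by $(-1)^{n\cdot n(p-1)}=1$.

\begin{proposition}\label{prop:norm}
The class of $u^{\otimes p}$ depends only on $[u]$. The resulting map of sets $\mathcal N:H^n(G)\to H^{pn}(G\times Q)$ has the following properties.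
\begin{itemize}
\item[(N1)] $\mathcal N(c\zeta)=c^p\mathcal N(\zeta)$ for $c\in k$; in particular $\mathcal N(0)=0$.
\item[(N2)] $\mathcal N$ is natural in $G$, and if $S$ is graded it multiplies weights by $p$.
\item[(N3)] The $Q$-degree $0$ component of $\mathcal N(\zeta)$ is $\zeta^p\otimes1$.
\item[(N4)] $\mathcal N(\zeta\zeta')=\pm\mathcal N(\zeta)\mathcal N(\zeta')$, with sign $+$ if $|\zeta||\zeta'|$ is even.
\end{itemize}
\end{proposition}

\begin{proof}
Fix an injective resolution $J$ over $G$. A chain map $\varphi:M\to J$ over $\mathrm{id}_k$ gives a $G\times Q$-chain map $\varphi^{\otimes p}$ sending $u^{\otimes p}$ to $\varphi(u)^{\otimes p}$, so by (R1) we may assume $M=J$. Let $u'=u+dv$ with $v\in(J^{n-1})^G$. The difficulty is that $u'^{\otimes p}-u^{\otimes p}$ need not be the coboundary of a $Q$-invariant element of $J^{\otimes p}$. Let $U$ be the complex of trivial $G$-modules with basis $\epsilon,\epsilon'$ in degree $n$ and $\gamma$ in degree $n-1$, with $d\gamma=\epsilon'-\epsilon$. The map $f:U\to J$ with $\epsilon\mapsto u$,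 $\epsilon'\mapsto u'$, $\gamma\mapsto v$ is a $G$-chain map. The map from $U$ to $k$ placed in degree $n$, with $\epsilon,\epsilon'\mapsto1$, is a surjective quasi-isomorphism; so is its $p$-th tensor power, which is $Q$-equivariant. The kernel $Z\subset U^{\otimes p}$ of this power is therefore a bounded exact complex of $G\times Q$-modules, and it contains the invariant cocycle $y=\epsilon'^{\otimes p}-\epsilon^{\otimes p}$. Let $\psi:J^{\otimes p}\to I$ be a comparison map to an injective resolution over $G\times Q$. Then $\psi f^{\otimes p}|_Z=dH+Hd$ for an equivariant homotopy $H$, so $\psi(u'^{\otimes p})-\psi(u^{\otimes p})=d(Hy)$ with $Hy$ invariant. Thus $\mathcal N$ is well defined.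

Property (N1) holds on representatives. Naturality follows from (R2), since a resolution and cocycle for $G$ serve for any $G_1\to G$. If $S$ is graded, take $J$ and $I$ to consist of graded cofree comodules and $\psi$ to preserve weights; the weight of $u^{\otimes p}$ is $p$ times that of $u$. For (N3), the restriction of $\mathcal N[u]$ to $G$ is the class of $u^{\otimes p}$ in the $G$-resolution $J^{\otimes p}$, which is $[u]^p$ by (R3). For (N4), represent $[u][u']$ by $u\otimes u'\in J\otimes J$. The shuffle isomorphism $(J\otimes J)^{\otimes p}\cong J^{\otimes p}\otimes J^{\otimes p}$ is a $G\times Q$-chain map over $\mathrm{id}_k$. It moves a factor $u'$ past a factor $u$ exactly $p(p-1)/2$ times, so it sends $(u\otimes u')^{\otimes p}$ to $(-1)^{|u||u'|p(p-1)/2}u^{\otimes p}\otimes u'^{\otimes p}$. Now use (R1) and (R3).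
\end{proof}

Put $\mu=(p-1)/2$. By (F0), $H^{p-1}(Q)=k\,\omega^\mu$ and $H^{p-2}(Q)=k\,e\omega^{\mu-1}$.

\begin{lemma}\label{lem:Nh}
There are nonzero classes $a\in H^{p-1}(Q)$ and $a'\in H^{p-2}(Q)$ such that for every $S$ and every primitive $x\in S$,
\[
\mathcal N(h(x))=h(x^p)\otimes a+b(x)\otimes a' .
\]
\end{lemma}

The nonvanishing of $a$ and $a'$ is the classical fact that $P^0=1$ and $\beta P^0=\beta$ \cite[Ch.~VII]{SE}. We give a direct proof.

\begin{proof}
\emph{The shape of the formula.} By naturality along $k[x]\to S$ we may take $S=k[x]$, with $x$ of weight $1$. Then $\mathcal N(h(x))$ has weight $p$ and degree $p$. In (F1) the generator $h(x)$ has weight $1$ and square zero, $h(x^p)$ and $b(x)$ have weight $p$, and all other generators have larger weight. So the weight $p$ part of $H^*(k[x])$ is spanned by $h(x^p)$ and $b(x)$. This gives the formula with $a=\alpha\,\omega^\mu$ and $a'=\alpha'e\omega^{\mu-1}$, $\alpha,\alpha'\in k$. Restrict to $C=\mathbb Z/p\subset\mathbb G_a$, with generator $g=1$. By Lemma~\ref{lem:cyclic},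
\begin{equation}\label{eq:Ne}
\mathcal N(e)=\alpha\,e\otimes\omega^\mu-\alpha'\,\omega\otimes e\omega^{\mu-1}\in H^p(C\times Q).
\end{equation}
We show that $\alpha=\alpha'$ and that $\mathcal N(e)\ne0$.

\emph{A small model.} Let $L$ be the complex of $C$-modules with $L^0$ spanned by $1,x$, where $gx=x+1$ and $g1=1$, with $L^1=ku$ trivial, and with $d1=0$, $dx=u$. It is a resolution of $k$. The class $[u]$ is nonzero: if $\varphi:L\to J$ is a comparison map and $\varphi(u)=dy$ with $y$ invariant, then $\varphi(x)-y\in k$, so $\varphi(x)$ is invariant, whereas $g\varphi(x)=\varphi(x)+\varphi(1)$. So $[u]=ce$ with $c\ne0$, and by (N1) the class of $u^{\otimes p}$ in $\Omega=L^{\otimes p}$ is $c^p\mathcal N(e)$.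

\emph{Proof that $\alpha=\alpha'$.} The complex $\Omega$ is a resolution by modules over the wreath product $W=C^p\rtimes Q$, and $u^{\otimes p}$ is $W$-invariant. Its class $\zeta\in H^p(W)$ restricts to $c^p\mathcal N(e)$ on $C\times Q\subset W$, with $C$ embedded diagonally. Index the factors by $\mathbb Z/p$ so that $(\sigma\gamma\sigma^{-1})_i=\gamma_{i-1}$ for $\gamma\in C^p$, and take $\gamma_i=i$. Then $\gamma\sigma\gamma^{-1}=(\gamma_i-\gamma_{i-1})_i\,\sigma=(g,\dots,g)\,\sigma$. So the homomorphisms $\rho_0,\rho_1:\mathbb Z/p\to C\times Q$ sending the generator to $(0,\sigma)$ and to $(g,\sigma)$ are conjugate in $W$, and inner automorphisms act trivially on cohomology. Hence $\rho_0^*\mathcal N(e)=\rho_1^*\mathcal N(e)$. By \eqref{eq:Ne} the left side is $0$, and the right side is $(\alpha-\alpha')e\omega^\mu$, since $\rho_1$ is the diagonal.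

\emph{Proof that $\mathcal N(e)\ne0$.} View $L^0$ as the functions on $\{0,1\}$, so that $L$ is the cellular cochain complex of an interval and $\Omega$ that of the cube $[0,1]^p$. The point is that $Q$ permutes the cells freely except for two vertices and the top cell. Precisely, $\Omega$ has a basis of words of length $p$ in the letters $x$, $1-x$, $u$, and $Q$ permutes them up to sign. As $p$ is prime, a nonconstant word generates a free $kQ$-module of rank one. Let $\mathrm{ev}_0,\mathrm{ev}_1:\Omega\to k$ be the $p$-th tensor powers of evaluation at $0$ and at $1$, extended by zero in positive degrees. They are $Q$-chain maps over $\mathrm{id}_k$, and $\mathrm{ev}_1=\mathrm{ev}_0\,g$. Their common kernel $\Theta$ is spanned by the words other than $x^{\otimes p}$ and $(1-x)^{\otimes p}$. So $\Theta^n$ is free, hence injective, over $kQ$ for $n<p$, and $\Theta^p=ku^{\otimes p}$. The sequence $0\to\Theta\to\Omega\to k^2\to0$ shows that the only cohomology of $\Theta$ is $H^1=k$, spanned by the invariant cocycle $d(x^{\otimes p})$. Therefore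
\[
M:\quad\Theta^1/d\Theta^0\to\Theta^2\to\cdots\to\Theta^{p-1}\to ku^{\otimes p},
\]
placed in degrees $0,\dots,p-1$ and augmented by $1\mapsto d(x^{\otimes p})$, is a resolution of $k$ by $Q$-modules. Its terms of degree $<p-1$ are injective; for $M^0$, the injection $d:\Theta^0\to\Theta^1$ splits. An invariant element of the free module $\Theta^{p-1}$ has the form $\sum_i\sigma^iy$, and $d\sum_i\sigma^iy=p\,dy=0$. By (R4), the class of $u^{\otimes p}\in M^{p-1}$ in $H^{p-1}(Q)$ is nonzero.

It remains to show that this class would vanish if $\mathcal N(e)$ did. Let $\iota:k\to I$ be an injective resolution over $C\times Q$, which is also injective over $Q$, and let $\psi:\Omega\to I$ be a comparison map. Both $\psi$ and $\iota\,\mathrm{ev}_0$ are $Q$-chain maps over $\mathrm{id}_k$, so $\psi-\iota\,\mathrm{ev}_0=d\chi+\chi d$ with $\chi$ $Q$-linear. Compose this identity with $g$ on the left and on the right, and subtract. Since $g\psi=\psi g$ and $g\iota=\iota$, we get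
\[
\iota(\mathrm{ev}_1-\mathrm{ev}_0)=d\lambda+\lambda d,\qquad\lambda=g\chi-\chi g .
\]
The map $\lambda$ lowers degree by one, so it vanishes on $\Omega^0$. Hence $\lambda d=-d\lambda$ on $\Theta$, $\lambda(d\Theta^0)=0$, and $\lambda d(x^{\otimes p})=\iota(1)$. So the maps $(-1)^n\lambda:M^n\to I^n$ form a $Q$-chain map over $\mathrm{id}_k$, and $\lambda(u^{\otimes p})$ represents a nonzero class in $H^{p-1}(I^Q)$. Put $y=\chi(u^{\otimes p})\in(I^{p-1})^Q$. Then $dy=\psi(u^{\otimes p})$ and $\lambda(u^{\otimes p})=(g-1)y$. Suppose $\mathcal N(e)=0$, so that $\psi(u^{\otimes p})=dy_0$ with $y_0$ invariant under $C\times Q$. Since $C\times Q$ is abelian, $g:I\to I$ is an equivariant chain map over $\mathrm{id}_k$, so $g-1=d\eta+\eta d$ with $\eta$ equivariant. As $y-y_0$ is a $Q$-invariant cocycle, $(g-1)y=(g-1)(y-y_0)=d\eta(y-y_0)$ is a coboundary in $I^Q$, a contradiction.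
\end{proof}

We shall use the following consequences of (F0): $|a|$ is even, $|a'|$ is odd, $aa'\ne0$, and $ea'=0$.

\section{The relation coming from $\xi_{2t}$}\label{sec:relation}

Formula \eqref{eq:xi2t} has the shape $\bar\Delta w=x\otimes y$ with $x,y$ primitive, so we work in the universal example, the Heisenberg group.

\begin{lemma}\label{lem:heis}
Let $S=k[x,y,w]$ with $x,y$ primitive and $\bar\Delta w=x\otimes y$. For all $l\ge1$,
\[
b(x)^{p^l}\,b(y^{p^l})=b(x^{p^l})\,b(y)^{p^l}\quad\text{in }H^*(S).
\]
\end{lemma}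

The exponents can be predicted: on the subgroup $x=cy$, $w=cy^2/2$, with $c\in k$ or in an extension field, both sides restrict to $c^{p^{l+1}}b(y)^{p^l}b(y^{p^l})$.

\begin{proof}
We prove by induction on $r\ge0$ that
\begin{equation}\label{eq:bh}
b(x)^{p^r}h(y^{p^{r+1}})=h(x^{p^{r+1}})\,b(y)^{p^r},
\end{equation}
and that \eqref{eq:bh} for $r$ implies the lemma for $l=r+1$.

Since $d[w]=-[x|y]$, we have $h(x)h(y)=0$. By (N1), (N4) and Lemma~\ref{lem:Nh},
\[
0=\big(h(x^p)\otimes a+b(x)\otimes a'\big)\big(h(y^p)\otimes a+b(y)\otimes a'\big).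
\]
The component of $Q$-degree $2p-3$ is $\big(h(x^p)b(y)-b(x)h(y^p)\big)\otimes aa'$, the sign arising as the odd class $a'$ passes $h(y^p)$. Since $aa'\ne0$, this is \eqref{eq:bh} for $r=0$.

Assume \eqref{eq:bh} for $r$. Put $\zeta=b(x)^{p^r}$, $\zeta'=b(y)^{p^r}$, $x'=x^{p^{r+1}}$, $y'=y^{p^{r+1}}$, so that $\zeta h(y')=h(x')\zeta'$. By (N3), $\mathcal N(\zeta)=\zeta^p\otimes1+\zeta_1\otimes e+\cdots$ and $\mathcal N(\zeta')=\zeta'^p\otimes1+\zeta'_1\otimes e+\cdots$, where $\zeta_1,\zeta'_1\in H^*(S)$ and the dots have $Q$-degree $\ge2$. The norm is not additive, but \eqref{eq:bh} is an equality of two products, and (N4) applies to each side without sign: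
\begin{multline*}
\big(\zeta^p\otimes1+\zeta_1\otimes e+\cdots\big)\big(h(y'^p)\otimes a+b(y')\otimes a'\big)\\
=\big(h(x'^p)\otimes a+b(x')\otimes a'\big)\big(\zeta'^p\otimes1+\zeta'_1\otimes e+\cdots\big).
\end{multline*}
In $Q$-degree $p-2$ this reads $\zeta^pb(y')\otimes a'=b(x')\zeta'^p\otimes a'$, which is the lemma for $l=r+1$ because $a'\ne0$. In $Q$-degree $p-1$ the unknown classes $\zeta_1,\zeta_1'$ appear only with the factor $ea'=0$, leaving $\zeta^ph(y'^p)\otimes a=h(x'^p)\zeta'^p\otimes a$. Since $a\ne0$, this is \eqref{eq:bh} for $r+1$.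
\end{proof}

\begin{corollary}\label{cor:rel}
In $\mathrm{Ext}_{D_{t,pt}}$ we have $\beta_{i+1}^{\,q+1}=\beta_{i+2}\,\beta_i^{\,q}$ for all $i\ge0$. Consequently $\beta_1^{M}$ is a multiple of $\beta_0\beta_1\cdots\beta_{p-1}$, where $M=(q+1)+\sum_{i=1}^{p-1}(q+1)^{i-1}$.
\end{corollary}

\begin{proof}
Since $2t\le pt$, formula \eqref{eq:xi2t} holds in $D_{t,pt}$. Its $q^i$-th power shows that $x\mapsto\xi_t^{q^{i+1}}$, $y\mapsto\xi_t^{q^i}$, $w\mapsto\xi_{2t}^{q^i}$ is a Hopf map $S\to D_{t,pt}$. Take $l=t$ in Lemma~\ref{lem:heis}. This choice makes $b(x)$ and $b(y^q)$ both map to $\beta_{i+1}$, while $b(x^q)\mapsto\beta_{i+2}$ and $b(y)\mapsto\beta_i$.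

Work in the commutative ring of classes of even degree. The case $i=0$ gives $\beta_1^{q+1}\in(\beta_0)$. For $i\ge1$ we have $\beta_i^{q+1}=\beta_{i+1}\beta_{i-1}^q\in(\beta_{i+1})$, so $\beta_1^{(q+1)^{i-1}}\in(\beta_i)$ by induction on $i$. Multiply these $p$ statements, for $\beta_0,\dots,\beta_{p-1}$.
\end{proof}

\section{A nilpotent product on a unitriangular group}\label{sec:product}

It remains to prove that $\beta_0\cdots\beta_{p-1}$ is nilpotent. On the first Frobenius kernel of $G_{t,pt}$ the classes $\beta_i$ with $i\ge1$ restrict to zero for a trivial reason, and by Remark~\ref{rem:kernels} vanishing there proves nothing. We therefore pass to a group in which the elements $\xi_t^{q^i}$ become independent coordinates of the lowest weight.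

Let $n=pt$, and let $\Gamma$ be the group scheme over $k$ of upper unitriangular matrices $(x_{ij})_{0\le i,j\le n}$ with $x_{ij}=0$ for $0<j-i<t$. Its coordinate ring is
\[
R=k[x_{ij}:0\le i<j\le n,\ j-i\ge t],\qquad\bar\Delta x_{ij}=\sum_{i<l<j}x_{il}\otimes x_{lj},
\]
where only the terms with $l-i\ge t$ and $j-l\ge t$ are nonzero. Give $x_{ij}$ the weight $j-i$. Then $R$ is a graded Hopf algebra with $R_0=k$. The elements $y_r=x_{(r-1)t,\,rt}$ for $1\le r\le p$ have weight $t$ and are primitive. Put
\[
z=\prod_{r=1}^pb(y_r)\in H^{2p}(R)_{p^2t},\qquad\kappa=pt/2 .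
\]
Every power of $z$ has weight equal to $\kappa$ times its degree.

\begin{proposition}\label{prop:z}
The class $z$ is nilpotent in $H^*(R)$.
\end{proposition}

Let $R''=R/(x_{ij}^p)$ be the coordinate ring of $\Gamma_{(1)}$.

\begin{lemma}\label{lem:kernel}
There is $N\ge1$ such that $z^N$ restricts to $0$ in $H^*(R'')$.
\end{lemma}

\begin{proof}
We use (F3) with height $1$. A homomorphism $\nu:\mathbb G_{a(1),K}\to\Gamma_{(1),K}$ gives a matrix $g(T)=\sum_{i<p}g_iT^i\in\Gamma(K[T]/(T^p))$ with $g_0=1$ and $g(T+T')=g(T)g(T')$ over $K[T,T']/(T^p,T'^p)$. Put $X=g_1$, so that $X_{ij}=0$ unless $j-i\ge t$. The coefficient of $T^iT'$ gives $(i+1)g_{i+1}=g_iX$ for $i\le p-2$ and $0=g_{p-1}X$ for $i=p-1$. Hence $g_i=X^i/i!$ and $X^p=0$. The corner entry is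
\[
0=(X^p)_{0,n}=\sum_{0=i_0<i_1<\dots<i_p=pt}\ \prod_{r=1}^pX_{i_{r-1}i_r}.
\]
A nonzero term has $p$ steps, each at least $t$, with sum $pt$, so every step equals $t$. Thus $c_1\cdots c_p=0$, where $c_r=X_{(r-1)t,\,rt}$. This is where $n=pt$ is used: for smaller $n$ the equation $X^p=0$ holds automatically. For $i\ge2$ the entries of $X^i$ vanish at distance less than $2t$ from the diagonal, so $\nu^*y_r=c_rT$. Therefore $\nu^*(z_K)=\prod_rb(c_rT)=(c_1\cdots c_p)^p\,b(T)^p=0$.
\end{proof}

To pass from $\Gamma_{(1)}$ to $\Gamma$ we bound weights from below. The $E_2$-term of (F2) has nontrivial coefficients; the next lemma lets us ignore the action.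

\begin{lemma}\label{lem:coeff}
Let $S=\bigoplus_{w\ge0}S_w$ be a graded commutative Hopf algebra with $S_0=k$, and $M$ a graded comodule with weights bounded below. If $H^a(S,M)_v\ne0$, then there is $w$ with $H^a(S)_{v-w}\ne0$ and $M_w\ne0$.
\end{lemma}

\begin{proof}
The coaction sends $m\in M_w$ to $1\otimes m$ plus terms in $S_{>0}\otimes M_{<w}$. So the $M_{\le w}$ are subcomodules, and $M_{\le w}/M_{\le w-1}=M_w$ has trivial coaction, with $H^a(S,M_w)_v=H^a(S)_{v-w}\otimes M_w$. If all these groups vanish, the long exact sequences and induction on $w$, starting from $M_{\le w}=0$ for small $w$, give $H^a(S,M_{\le w})_v=0$ for all $w$. The weight $v$ parts of the cobar complexes of $M$ and of $M_{\le v}$ coincide, so $H^a(S,M)_v=0$.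
\end{proof}

For a coordinate $x$ of weight $|x|\ge t$ let $\delta(x)=\max(0,\kappa-|x|)$, and let $\delta=\sum\delta(x_{ij})$, the sum over all coordinates of $R$.

\begin{lemma}\label{lem:slope}
$H^a(R)_v=0$ and $H^a(R'')_v=0$ unless $v\ge\kappa a-\delta$.
\end{lemma}

\begin{proof}
Consider first $k[x]$ or $k[x]/(x^p)$ with $x$ primitive of weight $\ge t$, and the generators in (F1). The class $h(x)$ has degree $1$ and weight $\ge\kappa-\delta(x)$, and it occurs at most once in a monomial. The classes $h(x^{p^s})$ with $s\ge1$ have degree $1$ and weight $\ge pt\ge\kappa$. The classes $b(x^{p^s})$ have degree $2$ and weight $\ge pt=2\kappa$. So nonzero classes of degree $b$ have weight $\ge\kappa b-\delta(x)$.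

List the coordinates as $x_1,x_2,\dots$ in order of nondecreasing weight, and let $R^{(c)}=k[x_1,\dots,x_c]$. Since $\bar\Delta x_{ij}$ involves only coordinates of smaller weight, $R^{(c-1)}\subset R^{(c)}$ are sub-Hopf algebras, with quotient $k[x_c]$ in the sense of (F2) and $x_c$ primitive there. Put $\delta_c=\delta(x_1)+\dots+\delta(x_c)$, and assume that $H^a(R^{(c-1)})$ has weights $\ge\kappa a-\delta_{c-1}$. By Lemma~\ref{lem:coeff}, $E_2^{a,b}=H^a(R^{(c-1)},H^b(k[x_c]))$ has weights at least $\kappa a-\delta_{c-1}+\kappa b-\delta(x_c)=\kappa(a+b)-\delta_c$. The same bound then holds for $H^{a+b}(R^{(c)})$. For $R''$, replace $R^{(c)}$ by its image $k[x_1,\dots,x_c]/(x_1^p,\dots,x_c^p)$ in $R''$, with quotients $k[x_c]/(x_c^p)$.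
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:z}]
Let $R'=k[x_{ij}^p]\subset R$. As $k=\mathbb F_p$, the map $f\mapsto f^p$ is an isomorphism of Hopf algebras $R\to R'$ that multiplies weights by $p$. So $H^a(R')$ has weights $\ge p(\kappa a-\delta)$ by Lemma~\ref{lem:slope}. Apply (F2) to $R'\subset R$, with quotient $R''$. By Lemmas~\ref{lem:coeff} and \ref{lem:slope}, $E_2^{a,b}=H^a(R',H^b(R''))$ vanishes in weight $v$ unless
\[
v\ge p(\kappa a-\delta)+\kappa b-\delta=\kappa(a+b)+(p-1)\kappa a-(p+1)\delta .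
\]
Let $a_0=\lfloor(p+1)\delta/((p-1)\kappa)\rfloor$, a number independent of the degree. In total degree $d$ and weight exactly $\kappa d$, the groups $E_2^{a,d-a}$, and hence $E_\infty^{a,d-a}$, vanish for $a>a_0$. Since $F^{d+1}H^d=0$, the weight $\kappa d$ part of $F^{a_0+1}H^d(R)$ is zero. By Lemma~\ref{lem:kernel}, $z^N\in F^1$, so $z^{N(a_0+1)}\in F^{a_0+1}$. Its weight is $\kappa$ times its degree, so it is zero.
\end{proof}

The argument needs $z$ to lie on the line of slope $\kappa$ that bounds $H^*(R)$ from below up to the constant $\delta$. This holds because the $y_r$ have the smallest weight $t$ among the coordinates, which reflects the hypothesis $\xi_1=\dots=\xi_{t-1}=0$.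

\section{Proof of the theorems}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
With $n=pt$, define an algebra map $\theta:R\to D_{t,pt}$ by $\theta(x_{ij})=\xi_{j-i}^{\,p^{n-j}}$. (In the notation of Section~\ref{sec:tests}, this is the matrix of right multiplication by $\hat g$ on $\Lambda\{F\}/(F^{n+1})$ in the basis $F^n,\dots,F,1$.) The formula is consistent with the conventions $x_{ii}=1=\xi_0$, and $x_{ij}=0=\xi_{j-i}$ for $0<j-i<t$. Substituting $l'=j-l$,
\[
\Delta\big(\xi_{j-i}^{\,p^{n-j}}\big)=\sum_{l=0}^{j-i}\xi_{j-i-l}^{\,p^{l+n-j}}\otimes\xi_l^{\,p^{n-j}}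
=\sum_{l'=i}^{j}\xi_{l'-i}^{\,p^{n-l'}}\otimes\xi_{j-l'}^{\,p^{n-j}}
=\sum_{l'=i}^j\theta(x_{il'})\otimes\theta(x_{l'j}),
\]
so $\theta$ is a Hopf map. It sends $y_r$ to $\xi_t^{p^{(p-r)t}}=\xi_t^{q^{p-r}}$, hence $b(y_r)$ to $\beta_{p-r}$ and $z$ to $\beta_0\beta_1\cdots\beta_{p-1}$. This product is nilpotent by Proposition~\ref{prop:z}, and then $\beta_1=b_{tt}$ is nilpotent by Corollary~\ref{cor:rel}.

For $s\ge t$, the map $f\mapsto f^{p^{s-t}}$ is a Hopf algebra endomorphism of $D_{t,pt}$, again because $k=\mathbb F_p$. It sends $\xi_t^{p^t}$ to $\xi_t^{p^s}$, so the induced ring map sends $b_{tt}$ to $b_{ts}$, which is therefore nilpotent. The statement about quotients $B$, and with it both parts of the conjecture, was deduced in Section~\ref{sec:intro}.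
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The non-nilpotence assertions are Proposition~\ref{prop:nonnil}. In (1), for $m\ge pt$ and $s\ge t$, nilpotence follows from Theorem~\ref{thm:main} by naturality along $D_{t,pt}\subset D_{t,m}$. In (2), the case $s\ge t$ is Theorem~\ref{thm:main}, and if $\xi_t^{p^s}=0$ in $B$, then the cocycle defining $b_{ts}$ is zero.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM} Adams and Margolis, \emph{Sub-Hopf-algebras of the Steenrod algebra}, Proc. Camb. Phil. Soc. \textbf{76} (1974).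

\bibitem{Jantzen} Jantzen, \emph{Representations of Algebraic Groups}.

\bibitem{Ravenel} Ravenel, \emph{Complex Cobordism}.

\bibitem{SH} \emph{Stable Homotopy Over The Steenrod Algebra}, \texttt{http://hopf.math.purdue.edu/Palmieri/palmieri-steenrod.pdf}.

\bibitem{SE} Steenrod and Epstein, \emph{Cohomology Operations}.

\bibitem{SFB} Suslin, Friedlander and Bendel, \emph{Support varieties for infinitesimal group schemes}, J. AMS \textbf{10} (1997).

\end{thebibliography}
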